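\title{Distinct singular inner functions with a continuous quotient}

\begin{abstract}
We show that there are distinct positive singular measures $\mu,\nu$ on the unit circle whose singular inner functions divide each other in $H^\infty+C$, as asked by Guillory and Sarason. The quotient $\psi_\mu/\psi_\nu$ can even be made continuous and uniformly close to any prescribed continuous unimodular function, with $\mu$ and $\nu$ mutually singular, carried by a compact null set, and with $\mu(\mathbb T)-\nu(\mathbb T)$ close to any prescribed nonzero number. We also give necessary conditions on such pairs and a description of them.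
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb D$ be the open unit disk, $\mathbb T$ the unit circle, and $m$ normalized Lebesgue measure on $\mathbb T$. We identify a bounded analytic function on $\mathbb D$ with its radial boundary function, so that $H^\infty$ is a closed subalgebra of $L^\infty=L^\infty(\mathbb T,m)$. With $C=C(\mathbb T)$, the set $H^\infty+C$ of all sums $f+g$, $f\in H^\infty$, $g\in C$, is again a closed subalgebra of $L^\infty$. Let $M_s^+$ be the set of positive finite Borel measures on $\mathbb T$ that are singular with respect to $m$. Each $\mu\in M_s^+$ defines a \emph{singular inner function}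
\[
\psi_\mu(z)=\exp\Big(-\int_{\mathbb T}\frac{\zeta+z}{\zeta-z}\,d\mu(\zeta)\Big),\qquad z\in\mathbb D .
\]
It has no zeros, $|\psi_\mu|\le1$ in $\mathbb D$, and $|\psi_\mu|=1$ a.e.\ on $\mathbb T$. Hence $\psi_\mu/\psi_\nu=\psi_\mu\overline{\psi_\nu}$ is a unimodular function in $L^\infty$. The following problem of Guillory and Sarason is taken from \cite{source}.

\medskip\noindent\textbf{Problem.} \emph{Are there $\mu,\nu\in M_s^+$ with $\mu\ne\nu$ such that both $\psi_\mu/\psi_\nu$ and $\psi_\nu/\psi_\mu$ belong to $H^\infty+C$?}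

\medskip
Both quotients lie in an algebra exactly when $\psi_\mu$ and $\psi_\nu$ generate the same ideal in it, so the problem asks whether the ideal $\psi_\mu(H^\infty+C)$ determines $\mu$. For $H^\infty$ it does. If $\psi_\mu\overline{\psi_\nu}=f\in H^\infty$, then $\psi_\mu=f\psi_\nu$ in $\mathbb D$ and $|f|\le1$, so the Poisson integral of $\mu-\nu$ is nonnegative and $\mu\ge\nu$; the second quotient gives $\nu\ge\mu$. In $H^\infty+C$ more functions are invertible. A finite Blaschke product $B$ has $1/B=\overline B\in C$, so finitely many zeros are invisible to division. The question is whether singular mass can become invisible as well.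

The simplest cases suggest that it cannot. For $\mu=s\delta_1$, $s>0$, we have $\psi_\mu(e^{i\theta})=e^{-is\cot(\theta/2)}$, which runs around the circle infinitely often as $\theta\to0$. A common part of $\mu$ and $\nu$ cancels in the quotient, so we may take $\mu\perp\nu$, and then oscillations of this kind, produced by two mutually singular measures, would have to cancel each other. Proposition~\ref{prop:necessary} below shows that $\mu=\nu$ is forced if $\nu=0$, if the supports are disjoint, or if they are countable. One would guess that the answer is no. It is yes.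

\begin{theorem}\label{thm:exist}
There exist $\mu,\nu\in M_s^+$, $\mu\ne\nu$, with $\psi_\mu/\psi_\nu\in H^\infty+C$ and $\psi_\nu/\psi_\mu\in H^\infty+C$.
\end{theorem}

We deduce this from a stronger statement, in which the quotient is continuous.

\begin{theorem}\label{thm:main}
Let $u:\mathbb T\to\mathbb T$ be continuous, $s\in\mathbb R\setminus\{0\}$ and $0<\varepsilon<\min(1,|s|)$. There are a compact set $K\subset\mathbb T$ of measure $0$, mutually singular nonzero measures $\mu,\nu\in M_s^+$ carried by $K$, and a continuous function $c:\mathbb T\to\mathbb T$ such that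
\[
\psi_\mu/\psi_\nu=c\ \text{ on }\mathbb T\setminus K,\qquad \|c-u\|_\infty<\varepsilon,\qquad |\mu(\mathbb T)-\nu(\mathbb T)-s|<\varepsilon .
\]
\end{theorem}

Here $\psi_\mu$ and $\psi_\nu$ continue analytically across $\mathbb T\setminus K$, and the first identity holds at every point. Theorem~\ref{thm:exist} follows at once: the two quotients equal $c$ and $\bar c$ a.e., both lie in $C$, and $\mu(\mathbb T)\neq\nu(\mathbb T)$ because $\varepsilon<|s|$. Theorem~\ref{thm:main} also shows that the continuous quotients with $\mu\ne\nu$ are dense in the unimodular functions of $C$, and that every winding number occurs: for $u(\zeta)=\zeta^k$ the function $c\bar u$ omits $-1$, so $c$ has winding number $k$. This does not conflict with the argument principle. The zero-free function $\psi_\mu/\psi_\nu$ on $\mathbb D$ is unbounded, since otherwise $\mu\ge\nu$ by the argument above, which is impossible for $\mu\perp\nu$, $\nu\ne0$; so it is not a continuous extension of $c$.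

The proof has three parts. In Section~\ref{sec:model} an explicit rational function of degree two, composed with a covering map, solves the problem up to an error $\varepsilon$: it gives a quotient that lies within $\varepsilon$ of a constant, at the price of total mass about $2\log(1/\varepsilon)$. In Section~\ref{sec:modulation} the substitution $\zeta\mapsto\zeta^N$ lets us plant copies of this model on short arcs without disturbing the rest of the circle. In Sections~\ref{sec:step} and~\ref{sec:limit} we iterate, with errors $\varepsilon_n\sim2^{-n}$ on sets of measure $2^{-n}$, so that both the errors and the added masses, which are of order $n2^{-n}$, are summable. Section~\ref{sec:necessary} first describes what any solution must look like.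

\section{Notation and standard facts}\label{sec:facts}

For a finite measure $\lambda$ on $\mathbb T$ with total variation $\|\lambda\|$, and $z\in\mathbb D$, put
\[
H[\lambda](z)=\int_{\mathbb T}\frac{\zeta+z}{\zeta-z}\,d\lambda(\zeta),\qquad
P[\lambda](z)=\int_{\mathbb T}\frac{1-|z|^2}{|\zeta-z|^2}\,d\lambda(\zeta),
\]
and write $H[\rho]$, $P[\rho]$ for $\lambda=\rho\,dm$. We use $H[\lambda]$ only for real $\lambda$; then $\operatorname{Re}H[\lambda]=P[\lambda]$ and $H[\lambda](0)=\lambda(\mathbb T)$. In $\mathbb D$,
\[
\psi_\mu/\psi_\nu=e^{H[\nu-\mu]},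
\]
and the radial limits of this function give the boundary quotient a.e. So the task is to find a real singular measure $\lambda\ne0$ for which $e^{H[\lambda]}$ has prescribed boundary behavior; $\nu$ and $\mu$ are then the positive and negative parts of $\lambda$. We use the following textbook facts.

\begin{itemize}
\item[(F1)] A function $f\in H^\infty$ has radial limits $f^*$ a.e., and $f=P[f^*]$; in particular $f(0)=\int f^*dm$. If $f$ is not constant, then $f^*$ takes any given value only on a null set.
\item[(F2)] A positive harmonic function $h$ on $\mathbb D$ is $P[\tau]$ for a positive measure $\tau$ with $\tau(\mathbb T)=h(0)$. For every $\lambda$, the measures $P[\lambda](r\zeta)\,dm(\zeta)$ tend to $\lambda$ weak-$*$ as $r\to1$, and $P[\lambda]$ has radial limits a.e.\ equal to the density of the absolutely continuous part of $\lambda$.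
\item[(F3)] Since $\frac{\zeta+z}{\zeta-z}=1+2\sum_{k\ge1}z^k\bar\zeta^k$, a real $\rho\in C^\infty(\mathbb T)$ has $H[\rho](z)=\hat\rho(0)+2\sum_{k\ge1}\hat\rho(k)z^k$ with rapidly decaying coefficients. So $H[\rho]$ is continuous on $\overline{\mathbb D}$ and $\operatorname{Re}H[\rho]=\rho$ on $\mathbb T$. If a real measure $\lambda$ is carried by a compact set $K\subset\mathbb T$, then $H[\lambda]$ is analytic on $\mathbb C\setminus K$ and purely imaginary on $\mathbb T\setminus K$.
\item[(F4)] A bounded domain $\Omega\subset\mathbb C$ has, by the uniformization theorem, an analytic universal covering map $\pi:\mathbb D\to\Omega$, and $\pi(0)$ may be any point of $\Omega$. Every point of $\Omega$ has an open neighborhood $W$ whose preimage is a disjoint union of open sets (sheets), each mapped homeomorphically onto $W$.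
\end{itemize}
We also use $|e^x-1|\le2|x|$ for $|x|\le1$.

\section{What a solution must look like}\label{sec:necessary}

The Poisson extension is multiplicative on $H^\infty$. On $H^\infty+C$ it is multiplicative in the limit $|z|\to1$, and this is what transfers an identity between boundary functions to information inside the disk.

\begin{lemma}\label{lem:mult}
\begin{itemize}
\item[(a)] The functions $\bar\zeta^nF$ with $F\in H^\infty$, $n\ge0$, are dense in $H^\infty+C$, and $P[\bar\zeta^nF](z)-z^{-n}F(z)\to0$ as $|z|\to1$.
\item[(b)] If $f_1,f_2\in H^\infty+C$, then $P[f_1f_2](z)-P[f_1](z)P[f_2](z)\to0$ as $|z|\to1$.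
\end{itemize}
\end{lemma}

\begin{proof}
(a) Trigonometric polynomials are dense in $C$, and if $f\in H^\infty$ and $Q$ is a trigonometric polynomial of degree $n$, then $f+Q=\bar\zeta^n(\zeta^nf+\zeta^nQ)$. If $F=\sum_kF_kz^k$, then
\[
P[\bar\zeta^nF](z)-z^{-n}F(z)=\sum_{k<n}F_k\big(\bar z^{\,n-k}-z^{k-n}\big),
\]
and $|\bar z^{\,j}-z^{-j}|=|z|^{-j}(1-|z|^{2j})\to0$.

(b) Since $|P[f]|\le\|f\|_\infty$, the left side depends continuously on $f_1,f_2$, uniformly in $z$. So we may take $f_i=\bar\zeta^{n_i}F_i$. Apply (a) to $f_1$, $f_2$ and $f_1f_2=\bar\zeta^{n_1+n_2}F_1F_2$, and use $z^{-n_1}F_1\cdot z^{-n_2}F_2=z^{-n_1-n_2}F_1F_2$.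
\end{proof}

\begin{proposition}\label{prop:necessary}
Let $\mu,\nu\in M_s^+$ with both quotients in $H^\infty+C$, and let $\mu-\nu=\sigma_+-\sigma_-$ be the Jordan decomposition. Then $|\psi_{\sigma_+}(z)|-|\psi_{\sigma_-}(z)|\to0$ as $|z|\to1$, and $\operatorname{supp}\sigma_+=\operatorname{supp}\sigma_-$ is a perfect set (possibly empty). In particular, if $\operatorname{supp}\mu\cup\operatorname{supp}\nu$ is countable, then $\mu=\nu$.
\end{proposition}

\begin{proof}
The measure $\mu-\sigma_+=\nu-\sigma_-$ is positive and singular, and its inner function cancels: $q:=\psi_\mu\overline{\psi_\nu}=\psi_{\sigma_+}\overline{\psi_{\sigma_-}}$. Lemma~\ref{lem:mult}(b) applied to $q\bar q=1$ gives $|P[q](z)|\to1$; this is where both quotients are needed. Applied to $q\psi_{\sigma_-}=\psi_{\sigma_+}$ it gives $P[q](z)\psi_{\sigma_-}(z)-\psi_{\sigma_+}(z)\to0$. The first claim follows.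

Let $J$ be an open arc with $\sigma_-(J)=0$ and let $J'\subset J$ be a compact subarc at distance $d$ from $\mathbb T\setminus J$. For $\zeta\in J'$ and $1-r<d/2$ we have $P[\sigma_-](r\zeta)\le4(1-r^2)\|\sigma_-\|/d^2$. So $|\psi_{\sigma_-}(r\zeta)|=e^{-P[\sigma_-](r\zeta)}\to1$ uniformly on $J'$. By the first claim the same holds for $\sigma_+$, that is, $P[\sigma_+](r\zeta)\to0$ uniformly on $J'$. By (F2), $\sigma_+$ annihilates every continuous function supported in $J'$, so $\sigma_+(J)=0$. Exchanging the roles of $\sigma_+$ and $\sigma_-$, we see that the supports agree. At an isolated point of the common support both measures would have an atom, which contradicts $\sigma_+\perp\sigma_-$. A nonempty perfect set is uncountable, and $\operatorname{supp}\sigma_\pm\subset\operatorname{supp}\mu\cup\operatorname{supp}\nu$.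
\end{proof}

The first claim compares $e^{-P[\sigma_+]}$ with $e^{-P[\sigma_-]}$, not $P[\sigma_+]$ with $P[\sigma_-]$. It imposes nothing where both Poisson integrals are large, and this is the room that the construction uses. The next proposition shows that a continuous quotient is the natural target: every solution has one, up to a factor invertible in $H^\infty$, and Theorem~\ref{thm:main} is the case $g=1$.

\begin{proposition}\label{prop:description}
Let $\mu,\nu\in M_s^+$. Both $\psi_\mu/\psi_\nu$ and $\psi_\nu/\psi_\mu$ lie in $H^\infty+C$ if and only if $g\,\psi_\mu=c\,\psi_\nu$ a.e.\ on $\mathbb T$ for some $g$ invertible in $H^\infty$ and some nowhere vanishing $c\in C$.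
\end{proposition}

\begin{proof}
If such $g,c$ exist, then $\psi_\mu/\psi_\nu=cg^{-1}$ and $\psi_\nu/\psi_\mu=c^{-1}g$, and $H^\infty+C$ is an algebra.

Conversely, let $q=\psi_\mu\overline{\psi_\nu}$ and $\bar q$ lie in $H^\infty+C$. By Lemma~\ref{lem:mult}(a) there are $n\ge0$ and $F\in H^\infty$ with $\|q-\bar\zeta^nF\|_\infty<\frac12$. The function $y=\bar q\,\bar\zeta^nF$ lies in $H^\infty+C$ and $\|1-y\|_\infty<\frac12$, so $\log y=-\sum_{k\ge1}(1-y)^k/k$ lies in the closed algebra $H^\infty+C$. Write $\log y=h+k$ with $h\in H^\infty$, $k\in C$; then $q=\bar\zeta^nFe^{-h}e^{-k}$. As in the previous proof $|P[q](z)|\to1$, and $|P[q]-P[\bar\zeta^nF]|\le\frac12$, so Lemma~\ref{lem:mult}(a) gives $|F(z)|\ge\frac14$ for $r_0\le|z|<1$ with some $r_0<1$. Let $Q$ be the monic polynomial whose zeros are the finitely many zeros of $F$ in $|z|<r_0$. Then $G=F/Q$ is zero-free in $\mathbb D$, and $|G|$ is bounded above and below on $r_0\le|z|<1$, so $G$ is invertible in $H^\infty$. Take $g=e^h/G$ and $c=\bar\zeta^nQe^{-k}$; then $gq=c$.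
\end{proof}

\begin{remark}
The second half can also be read off from Sarason's theorem \cite{sarason} that every unimodular function in $QC=(H^\infty+C)\cap\overline{(H^\infty+C)}$ has the form $\zeta^ke^{i(a+\tilde b)}$ with $k\in\mathbb Z$, $a,b$ real and continuous, and $\tilde b$ the conjugate function of $b$: take $g=e^{-(b+i\tilde b)}$ and $c=\zeta^ke^{ia-b}$.
\end{remark}

\section{The model: a nearly constant quotient}\label{sec:model}

We first solve the smallest version of the problem. Given $a\in\mathbb C$, a unimodular constant $c$ and $\varepsilon>0$, we look for a real singular measure $\tau$ such that $e^{H[\tau]+i\operatorname{Im}a}$ takes the value $e^a$ at $0$ and has boundary values within $\varepsilon$ of $c$.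

A measure of one sign does not work. For $\mu\in M_s^+$ of mass $s>0$, (F1) gives $\int\psi_\mu^k\,dm=e^{-ks}$ for all $k\ge0$. So the boundary values of $\psi_\mu$ are distributed according to the Poisson kernel at the point $e^{-s}$, whatever $\mu$ is, and they fill the whole circle.

With two signs there is a simple mechanism. Let $b_\alpha(v)=\frac{v-\alpha}{1-\bar\alpha v}$ for $\alpha\in\mathbb D$. If $\kappa>0$ is small, then $b_\kappa$ and $b_{-\kappa}$ are both close to $v$ on $\mathbb T$, so their quotient is close to $1$ there. If $\pi$ is an inner function that omits the two values $\pm\kappa$, then $b_{-\kappa}\circ\pi$ and $b_\kappa\circ\pi$ are zero-free inner functions, that is, unimodular multiples of singular inner functions, and their quotient is still close to $1$ a.e.\ on $\mathbb T$. Inside the disk the quotient is not close to $1$, and its value at $0$ is at our disposal. We now carry this out.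

\begin{lemma}\label{lem:R}
Let $0<\varepsilon\le\frac12$, $\kappa=\tan(\varepsilon/4)$, $R=b_{-\kappa}/b_\kappa$ and $A_1=\{e^{i\theta}:|\theta|\le\varepsilon\}$. Then
\begin{itemize}
\item[(a)] $R(\mathbb T)=A_1$;
\item[(b)] every $x\in\mathbb C\setminus(A_1\cup\{0\})$ equals $R(v_0)$ for some $v_0\in\mathbb D\setminus\{\kappa,-\kappa\}$;
\item[(c)] $\max(|b_\kappa(v)|,|b_{-\kappa}(v)|)\ge\varepsilon/8$ for all $v\in\mathbb D$.
\end{itemize}
\end{lemma}

\begin{proof}
Multiplying out and dividing numerator and denominator by $v$, we get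
\[
R(v)=\frac{(v+\kappa)(1-\kappa v)}{(v-\kappa)(1+\kappa v)}=M\big(v-\tfrac1v\big),\qquad M(y)=\frac{1-\kappa^2-\kappa y}{1-\kappa^2+\kappa y}.
\]
(a) For $v=e^{it}$ we have $v-1/v=2i\sin t$, so $R(v)=\bar x_t/x_t$ with $x_t=1-\kappa^2+2i\kappa\sin t$. Since $2\kappa/(1-\kappa^2)=\tan(\varepsilon/2)$, the argument of $x_t$ runs through $[-\varepsilon/2,\varepsilon/2]$.

(b) The M\"obius map $M$ is a bijection of the sphere with $M(i[-2,2])=A_1$, so $y=M^{-1}(x)\notin i[-2,2]$. If $y=\infty$, take $v_0=0$. Otherwise the two roots of $v^2-yv-1=0$ have product $-1$ and neither lies on $\mathbb T$, so exactly one root $v_0$ lies in $\mathbb D$. Since $R(-\kappa)=0$ and $R(\kappa)=\infty$, we have $v_0\neq\pm\kappa$.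

(c) One of $|v-\kappa|$, $|v+\kappa|$ is at least $\kappa\ge\varepsilon/4$, and $|1\pm\kappa v|\le2$.
\end{proof}

The inner function $\pi$ will be a covering map. The following fact forces its boundary values onto the boundary of the covered domain.

\begin{lemma}\label{lem:cover}
Let $\pi:\mathbb D\to\Omega$ be a covering map and $\eta\in\mathbb T$. If $x_0=\lim_{r\to1}\pi(r\eta)$ exists, then $x_0\notin\Omega$.
\end{lemma}

\begin{proof}
Suppose $x_0\in\Omega$. Let $W$ be as in (F4) and let $W'\subset W$ be a closed disk centered at $x_0$. For some $r_0$ the segment $\{r\eta:r_0\le r<1\}$ lies in $\pi^{-1}(W')$. It is connected, so it lies in one sheet $S$ over $W$, hence in the compact subset $(\pi|_S)^{-1}(W')$ of $\mathbb D$. This contradicts $|r\eta|\to1$.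
\end{proof}

\begin{lemma}[the model]\label{lem:model}
Let $|c|=1$, $0<\varepsilon\le\frac12$, $a\in\mathbb C$ and $A=\{ce^{i\theta}:|\theta|\le\varepsilon\}$. There is a real singular measure $\tau$ with
\[
\tau(\mathbb T)=\operatorname{Re}a,\qquad\|\tau\|\le|\operatorname{Re}a|+2\log\tfrac8\varepsilon ,
\]
such that $e^{H[\tau]+i\operatorname{Im}a}$ has radial limits in $A$ a.e.
\end{lemma}

\begin{proof}
If $e^a\in A$, then $\operatorname{Re}a=0$ and $\tau=0$ works. Otherwise Lemma~\ref{lem:R}(b) gives $v_0\in\Omega:=\mathbb D\setminus\{\kappa,-\kappa\}$ with $cR(v_0)=e^a$. Let $\pi:\mathbb D\to\Omega$ be the universal covering map with $\pi(0)=v_0$. By (F1) it has radial limits $\pi^*$ a.e., and $\pi^*=\pm\kappa$ only on a null set. By Lemma~\ref{lem:cover}, $\pi^*\notin\Omega$. Hence $|\pi^*|=1$ a.e.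

The functions $-\log|b_{-\kappa}\circ\pi|$ and $-\log|b_\kappa\circ\pi|$ are positive and harmonic in $\mathbb D$, with radial limits $0$ a.e. By (F2) they equal $P[\mu_0]$ and $P[\nu_0]$ with $\mu_0,\nu_0\in M_s^+$. Put $\tau=\nu_0-\mu_0$. The analytic function $cR\circ\pi\cdot e^{-H[\tau]}$ has modulus $1$, so it is constant, and its value at $0$ is $e^{a-\tau(\mathbb T)}$. Therefore $\tau(\mathbb T)=\operatorname{Re}a$ and $cR\circ\pi=e^{H[\tau]+i\operatorname{Im}a}$. The radial limits $cR(\pi^*)$ lie in $A$ by Lemma~\ref{lem:R}(a). Finally, by Lemma~\ref{lem:R}(c),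
\[
\|\tau\|\le\mu_0(\mathbb T)+\nu_0(\mathbb T)=|\tau(\mathbb T)|+2\min\big(\mu_0(\mathbb T),\nu_0(\mathbb T)\big),
\]
\[
\min\big(\mu_0(\mathbb T),\nu_0(\mathbb T)\big)=-\log\max\big(|b_{-\kappa}(v_0)|,|b_\kappa(v_0)|\big)\le\log\tfrac8\varepsilon .\qedhere
\]
\end{proof}

\begin{remark}
The proof of Lemma~\ref{lem:R}(b) shows that $R$ maps $\mathbb D$ conformally onto the complement of $A_1$ in the sphere. So $-\log|b_\kappa\circ R^{-1}|$ and $-\log|b_{-\kappa}\circ R^{-1}|$ are the Green functions of that domain with poles $\infty$ and $0$, and the constant $\log\frac8\varepsilon$ can also be obtained from the bound $\operatorname{cap}A_1\ge\frac14\operatorname{diam}A_1$ for the capacity of a connected set \cite[Ch.~5]{ransford}.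
\end{remark}

\begin{remark}[the cost is unavoidable]\label{rem:cost}
Let $\mu,\nu\in M_s^+$ with $\mu(\mathbb T)-\nu(\mathbb T)=s\neq0$ and $|\psi_\mu\overline{\psi_\nu}-1|\le\varepsilon$ a.e. Then $|\psi_\mu-\psi_\nu|\le\varepsilon$ a.e., and by (F1) $|e^{-\mu(\mathbb T)}-e^{-\nu(\mathbb T)}|\le\varepsilon$. The left side is $e^{-\min(\mu(\mathbb T),\nu(\mathbb T))}(1-e^{-|s|})$, so
\[
\mu(\mathbb T)+\nu(\mathbb T)\ge|s|+2\log\tfrac1\varepsilon+2\log(1-e^{-|s|}).
\]
Thus the term $2\log\frac1\varepsilon$ in Lemma~\ref{lem:model} cannot be removed, and one cannot simply let $\varepsilon\to0$ there.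
\end{remark}

Lemma~\ref{lem:model} with $a=-s$ and $c=1$ gives a quotient at distance at most $\varepsilon$ from $C$, but it says nothing about how the quotient moves inside $A$. To improve it we give up, for the moment, both the singularity of the measure and the control on all of $\mathbb T$. We replace $\tau$ by a smooth density $p$ supported on a small set. The new function is continuous on $\overline{\mathbb D}$, so it is nearly constant on short arcs and can be corrected again. It is bad only on a set of small measure, so the next correction, although more expensive per unit of measure, is needed only there.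

\begin{lemma}[the smoothed model]\label{lem:smooth}
Let $|c|=1$, $0<\varepsilon\le\frac12$, $a\in\mathbb C$, $\delta>0$. There is a real $p\in C^\infty(\mathbb T)$ with
\[
\int p\,dm=\operatorname{Re}a,\qquad\int|p|\,dm\le|\operatorname{Re}a|+2\log\tfrac8\varepsilon,
\]
such that, for $g=H[p]+i\operatorname{Im}a$, the closed set $B=\operatorname{supp}p\cup\{\eta\in\mathbb T:|e^{g(\eta)}-c|\ge2\varepsilon\}$ has $m(B)<\delta$.
\end{lemma}

\begin{proof}
Let $\tau$ be as in Lemma~\ref{lem:model} and $g_0=H[\tau]+i\operatorname{Im}a$. The closed support of $\tau$ need not be small, so we first move $\tau$ onto a compact null set.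

Let $\gamma>0$. By inner regularity there is a nonempty compact null set $K_0$ with $|\tau|(\mathbb T\setminus K_0)<\gamma$. Fix $\xi_0\in K_0$ and put $\tau_1=\tau|_{K_0}+\tau(\mathbb T\setminus K_0)\,\delta_{\xi_0}$. Then $\tau_1(\mathbb T)=\operatorname{Re}a$, $\|\tau_1\|\le\|\tau\|$, and $\sigma=\tau-\tau_1=\sigma_+-\sigma_-$ is singular with $\|\sigma\|\le2\gamma$. Let $h=H[\tau_1]+i\operatorname{Im}a$, so that $e^h=e^{g_0}\psi_{\sigma_+}/\psi_{\sigma_-}$. For $\omega\in M_s^+$, (F1) gives
\[
\int|\psi_\omega-1|^2dm=2-2e^{-\|\omega\|}\le2\|\omega\| .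
\]
Since $|\psi_{\sigma_+}\overline{\psi_{\sigma_-}}-1|\le|\psi_{\sigma_+}-1|+|\psi_{\sigma_-}-1|$ a.e., we get $\int|\psi_{\sigma_+}\overline{\psi_{\sigma_-}}-1|^2dm\le4\|\sigma\|\le8\gamma$. Choose $\gamma$ with $32\gamma/\varepsilon^2<\delta/2$. By Chebyshev's inequality there is a set $X$ with $m(X)<\delta/2$ such that $|\psi_{\sigma_+}\overline{\psi_{\sigma_-}}-1|<\varepsilon/2$ and the radial limit of $e^{g_0}$ lies in $A$ at every point off $X$. Points of $A$ are unimodular and within $\varepsilon$ of $c$. By (F3), $h$ is analytic off $K_0$, and so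
\[
|e^h|=1,\qquad|e^h-c|<\tfrac32\varepsilon\qquad\text{on }\mathbb T\setminus(X\cup K_0).
\]

Now smooth $\tau_1$. Let $\phi_t\ge0$ be smooth, supported in $|\arg\zeta|\le t$, with $\int\phi_t\,dm=1$, and let $p(\zeta)=\int\phi_t(\zeta\bar\xi)\,d\tau_1(\xi)$. Then $p\in C^\infty(\mathbb T)$ is real, $\int p\,dm=\tau_1(\mathbb T)$, $\int|p|\,dm\le\|\tau_1\|$, and $\operatorname{supp}p$ lies in the closed $t$-neighborhood of $K_0$. The substitution $\zeta=\omega\xi$ and Fubini's theorem give
\[
H[p](z)=\int\phi_t(\omega)\,H[\tau_1](z\bar\omega)\,dm(\omega),\qquad z\in\mathbb D .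
\]
Let $W\supset K_0$ be open in $\mathbb T$ with $m(W)<\delta/2$. For small $t$ we have $\operatorname{supp}p\subset W$, and the formula extends by continuity to $z\in\mathbb T\setminus W$. Since $H[\tau_1]$ is uniformly continuous near the compact set $\mathbb T\setminus W$, we get $|g-h|<\varepsilon/4$ on $\mathbb T\setminus W$ for small $t$. Off $X\cup W$ then $|e^g-c|<\frac\varepsilon2+\frac32\varepsilon$. Hence $B\subset X\cup W$.
\end{proof}

\section{High-frequency copies}\label{sec:modulation}

Suppose $w=H[\rho]$ is nearly equal to a constant $a$ on a short arc $I$, and we want to move $e^w$ close to $c$ on most of $I$. Lemma~\ref{lem:smooth} does this when $I$ is the whole circle. The operator $H$ is not local: changing $\rho$ on $I$ changes the argument of $e^w$ everywhere. The remedy is to make the change oscillate quickly with mean zero. For $p_N(\zeta)=p(\zeta^N)$ we have $H[p_N](z)=H[p](z^N)$ by (F3), and a smooth cutoff $f$ almost commutes with $H$ on such functions. The case $f=p=\cos\theta$ shows why. Here $fp_N=\frac12\cos(N+1)\theta+\frac12\cos(N-1)\theta$,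 so
\[
H[fp_N](r\zeta)=\tfrac12\big(r^{N+1}\zeta^{N+1}+r^{N-1}\zeta^{N-1}\big),\qquad
f(\zeta)H[p](r^N\zeta^N)=\tfrac12r^N\big(\zeta^{N+1}+\zeta^{N-1}\big),
\]
and the difference is at most $r^{N-1}(1-r)\le1/N$. Mean zero is essential: for $p=1$ we would compare $H[f](\zeta)=\zeta$ with $f(\zeta)=\cos\theta$, and the difference $i\sin\theta$ does not depend on $N$.

\begin{lemma}\label{lem:mod}
Let $f,p\in C^\infty(\mathbb T)$ be real with $\int p\,dm=0$. Then
\[
\sup_{\zeta\in\mathbb T,\ 0\le r\le1}\big|H[fp_N](r\zeta)-f(\zeta)H[p](r^N\zeta^N)\big|\to0\qquad(N\to\infty).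
\]
\end{lemma}

\begin{proof}
Write $f(\zeta)=\sum_{l\in\mathbb Z}f_l\zeta^l$ and $H[p](\eta)=\sum_{k\ge1}d_k\eta^k$; there is no term $k=0$ because $\int p\,dm=0$. Put $A_{kl}=d_kf_l$; then $\sum|A_{kl}|(1+|l|)<\infty$. Since $f$ is real, $fp_N=\operatorname{Re}\big(f(\zeta)H[p](\zeta^N)\big)=\sum\operatorname{Re}(A_{kl}\zeta^{kN+l})$. By (F3), $H[\operatorname{Re}(A\zeta^q)](z)$ equals $Az^q$ if $q\ge1$, $\operatorname{Re}A$ if $q=0$, and $\bar Az^{-q}$ if $q<0$; it has modulus at most $|A|$ on $\overline{\mathbb D}$, so $H$ may be applied term by term. On the other side, $f(\zeta)H[p](r^N\zeta^N)=\sum A_{kl}r^{kN}\zeta^{kN+l}$.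

The terms with $|l|\ge N/2$ contribute at most $2\sum_{|l|\ge N/2}|A_{kl}|\to0$ to the difference. If $|l|<N/2$, then $q=kN+l>N/2$, and the term contributes $|A_{kl}|\,|r^q-r^{kN}|$. With $j=\min(q,kN)\ge N/2$,
\[
|r^q-r^{kN}|=r^j(1-r^{|l|})\le|l|\,r^j(1-r)\le|l|\int_r^1x^jdx\le\frac{2|l|}N .
\]
These terms contribute at most $\frac2N\sum|l|\,|A_{kl}|\to0$.
\end{proof}

In particular, where $f(\zeta)=0$ the function $H[fp_N]$ is small on the whole radius through $\zeta$. To compute measures and $L^1$ norms after the substitution we need the fact that $\zeta$ and $\zeta^N$ are asymptotically independent.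

\begin{lemma}[Fej\'er]\label{lem:fejer}
As $N\to\infty$,
\begin{itemize}
\item[(a)] $\int h(\zeta)f(\zeta^N)\,dm\to\int h\,dm\int f\,dm$ for $h\in L^1$, $f\in L^\infty$;
\item[(b)] $\int G(\zeta,\zeta^N)\,dm\to\iint G\,dm\,dm$ for $G\in C(\mathbb T\times\mathbb T)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Both sides change by at most $\|h-h'\|_1\|f\|_\infty$ if $h$ is replaced by $h'$, so we may take $h=\zeta^l$. Rotation by $e^{2\pi i/N}$ fixes $f(\zeta^N)$ and multiplies $\zeta^l$ by $e^{2\pi il/N}$, so the integral is $0$ for $0<|l|<N$. For $l=0$ it is $\int f\,dm$, because $\zeta\mapsto\zeta^N$ preserves $m$. (b) Trigonometric polynomials in two variables are dense in $C(\mathbb T\times\mathbb T)$, and for $G=\zeta^l\eta^k$ the claim is (a).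
\end{proof}

\section{The correction step}\label{sec:step}

We record the state of the construction as follows. A triple $(\rho,c,E)$ is \emph{admissible} if $\rho\in C^\infty(\mathbb T)$ is real, $c:\mathbb T\to\mathbb T$ is continuous, $E\subset\mathbb T$ is compact, and
\[
\rho=0\quad\text{and}\quad e^{H[\rho]}=c\qquad\text{on }\mathbb T\setminus E .
\]
So $\rho\,dm$ approximates the singular measure that we want, $E$ is the bad set, and $c$ is the current candidate for the continuous quotient. Off $E$ the candidate is the true boundary function; on $E$ it is the target toward which the next step pulls $e^{H[\rho]}$. The triple $(-s,u,\mathbb T)$ is admissible, with nothing to verify.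

\begin{proposition}\label{prop:step}
Let $(\rho,c,E)$ be admissible, $V\supset E$ open in $\mathbb T$, $0<\varepsilon\le\frac12$ and $\theta>0$. There is an admissible triple $(\rho',c',E')$ such that, with $\Delta=H[\rho']-H[\rho]$,
\begin{itemize}
\item[(a)] $E'\subset V$ and $m(E')<\theta$;
\item[(b)] $\|c'-c\|_\infty\le3\varepsilon$;
\item[(c)] $|\Delta(0)|\le\varepsilon/8$, and $|\Delta(r\zeta)|\le\varepsilon/8$ for $\zeta\in\mathbb T\setminus V$, $0\le r\le1$;
\item[(d)] $\|\rho'\|_1\le\|\rho\|_1+m(V)\big(2\log\frac8\varepsilon+1\big)+\theta$.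
\end{itemize}
\end{proposition}

If $\rho$ and $c$ are constant and $E=\mathbb T$, one can take for $\rho'$ the function $p$ of Lemma~\ref{lem:smooth} and $E'=B$. In general we cut $\mathbb T$ into short arcs $I_j$, freeze $w=H[\rho]$ and $c$ at values $a_j$, $c_j$ on those arcs that meet $E$, and replace $\rho$ on $I_j$ by $p_j(\zeta^N)$. One difficulty remains. By Lemma~\ref{lem:mod} the added function must have mean zero in the fast variable, and $p_j$ has mean $\operatorname{Re}a_j$, not $\rho(\zeta)$. Adding $p_j(\zeta^N)-\operatorname{Re}a_j$ leaves the remainder $\rho(\zeta)-\operatorname{Re}a_j$ spread over $I_j$. It is small, but it is not $0$, and admissibility requires $\rho'=0$ off a small set; this exact vanishing is what makes the limit measure singular. So we sweep the remainder onto the support of a fixed narrow bump $\beta(\zeta^N)$ of mean one.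

\begin{proof}
If $E=\emptyset$, take $(\rho',c',E')=(\rho,c,E)$. Let $E\ne\emptyset$, $w=H[\rho]$ and $\delta=\theta/4$.

\emph{The data.} Fix $\beta\in C^\infty(\mathbb T)$ with $\beta\ge0$, $\int\beta\,dm=1$, $m(\operatorname{supp}\beta)<\delta$, and let $C_\beta=\max_{\overline{\mathbb D}}|H[\beta]|$. Choose $\gamma>0$ with $\gamma(3+C_\beta)\le\varepsilon/8$. Divide $\mathbb T$ into finitely many closed arcs $I_j$ with disjoint interiors, so short that $w$ and $c$ each vary by at most $\gamma$ on each arc, and that every arc meeting the compact set $E$ lies in $V$. Let $J=\{j:I_j\cap E\ne\emptyset\}$ and $U=\bigcup_{j\in J}I_j$, so $E\subset U\subset V$. For $j\in J$ pick $\zeta_j\in I_j$, put $a_j=w(\zeta_j)$, $c_j=c(\zeta_j)$, and let $p_j,g_j,B_j$ be given by Lemma~\ref{lem:smooth} for $c_j,\varepsilon,a_j,\delta$. Since $\rho=\operatorname{Re}w$ on $\mathbb T$, we have $|\rho-\operatorname{Re}a_j|\le\gamma$ on $I_j$. Choose $\chi_j\in C^\infty(\mathbb T)$ with $0\le\chi_j\le1$, supported in the interior of $I_j$ and equal to $1$ on an open subarc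 $I_j'$, with $\sum_{j\in J}m(I_j\setminus I_j')<\delta$.

\emph{The new density.} For $\zeta,\eta\in\mathbb T$ let
\[
G(\zeta,\eta)=\rho(\zeta)+\sum_{j\in J}\chi_j(\zeta)\big\{p_j(\eta)-\operatorname{Re}a_j+(\rho(\zeta)-\operatorname{Re}a_j)(\beta(\eta)-1)\big\},
\]
and put $\rho'(\zeta)=G(\zeta,\zeta^N)$, with $N$ to be chosen large. For $\zeta\notin U$ we have $G(\zeta,\eta)=\rho(\zeta)=0$. For $\zeta\in I_j$, $j\in J$, all $\chi_i(\zeta)$ with $i\ne j$ vanish, and
\begin{equation}\label{eq:G}
G(\zeta,\eta)=(1-\chi_j(\zeta))\rho(\zeta)+\chi_j(\zeta)\big\{p_j(\eta)+(\rho(\zeta)-\operatorname{Re}a_j)\beta(\eta)\big\}.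
\end{equation}
The functions $p_j-\operatorname{Re}a_j$ and $\beta-1$ have mean zero, with $H[p_j-\operatorname{Re}a_j]=g_j-a_j$ and $H[\beta-1]=H[\beta]-1$. Define, for $\zeta\in\mathbb T$ and $\eta\in\overline{\mathbb D}$,
\[
\Phi(\zeta,\eta)=\sum_{j\in J}\chi_j(\zeta)\big\{g_j(\eta)-a_j+(\rho(\zeta)-\operatorname{Re}a_j)(H[\beta](\eta)-1)\big\}.
\]
Lemma~\ref{lem:mod}, applied to the finitely many pairs $(\chi_j,\ p_j-\operatorname{Re}a_j)$ and $(\chi_j(\rho-\operatorname{Re}a_j),\ \beta-1)$, gives for large $N$
\begin{equation}\label{eq:mod}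
|\Delta(r\zeta)-\Phi(\zeta,r^N\zeta^N)|\le\varepsilon/8\qquad(\zeta\in\mathbb T,\ 0\le r\le1).
\end{equation}
Since $\Phi(\zeta,0)=0$, and $\Phi(\zeta,\cdot)=0$ for $\zeta\notin U$, this proves (c).

\emph{The good points.} Let $F'=e^{H[\rho']}=e^{w+\Delta}$. We claim that $\rho'=0$ and $|F'-c|<3\varepsilon$ on each of the open sets
\[
\mathbb T\setminus U\qquad\text{and}\qquad O_j=\{\zeta\in I_j':\zeta^N\notin B_j\cup\operatorname{supp}\beta\},\quad j\in J.
\]
For $\zeta\notin U$ we have $\rho'(\zeta)=0$ and $e^{w(\zeta)}=c(\zeta)$, so $|F'-c|=|e^\Delta-1|\le\varepsilon/4$ by \eqref{eq:mod}. For $\zeta\in O_j$ put $\eta=\zeta^N$. Then $\chi_j(\zeta)=1$ and $p_j(\eta)=\beta(\eta)=0$, so $\rho'(\zeta)=0$ by \eqref{eq:G}. Further $w(\zeta)+\Delta(\zeta)=g_j(\eta)+x$, where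
\[
x=\big(w(\zeta)-a_j\big)+(\rho(\zeta)-\operatorname{Re}a_j)(H[\beta](\eta)-1)+\big(\Delta(\zeta)-\Phi(\zeta,\eta)\big),
\]
so $|x|\le\gamma(2+C_\beta)+\varepsilon/8\le1$. As $|e^{g_j(\eta)}|=e^{p_j(\eta)}=1$,
\[
|F'(\zeta)-c(\zeta)|\le|e^x-1|+|e^{g_j(\eta)}-c_j|+|c_j-c(\zeta)|<2\gamma(2+C_\beta)+\tfrac\varepsilon4+2\varepsilon+\gamma\le\tfrac52\varepsilon .
\]

\emph{The new bad set.} Let $E'=\operatorname{supp}\rho'\cup\{\zeta\in\mathbb T:|F'-c|\ge3\varepsilon\}$, a compact set. The sets in the claim are open, so they miss $\operatorname{supp}\rho'$, and hence $E'$. Thus $E'\subset U\subset V$ and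
\[
m(E')\le\sum_{j\in J}m(I_j\setminus I_j')+\sum_{j\in J}m\{\zeta\in I_j':\zeta^N\in B_j\cup\operatorname{supp}\beta\}.
\]
By Lemma~\ref{lem:fejer}(a), applied to indicator functions, the second sum tends to $\sum_Jm(I_j')\,m(B_j\cup\operatorname{supp}\beta)\le2\delta$. So $m(E')<4\delta=\theta$ for large $N$, which is (a).

\emph{The new candidate.} The set $\Gamma=\{x\in\mathbb T:|x-1|\le3\varepsilon\}$ is a proper closed arc because $3\varepsilon<2$. It is homeomorphic to $[0,1]$, so by Tietze's extension theorem the identity of $\Gamma$ extends to a continuous map $\Pi:\mathbb C\to\Gamma$. Put $c'=c\,\Pi(F'\bar c)$. Then $c':\mathbb T\to\mathbb T$ is continuous and (b) holds. Off $E'$ we have $|F'|=e^{\rho'}=1$ and $|F'\bar c-1|<3\varepsilon$, so $F'\bar c\in\Gamma$ and $c'=F'$. Hence $(\rho',c',E')$ is admissible.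

\emph{The mass.} For $\zeta\in I_j$, $j\in J$, and $\chi=\chi_j(\zeta)$, formula \eqref{eq:G} and Lemma~\ref{lem:smooth} give
\[
\int|G(\zeta,\eta)|\,dm(\eta)\le(1-\chi)|\rho(\zeta)|+\chi\big(|\operatorname{Re}a_j|+2\log\tfrac8\varepsilon+\gamma\big)\le|\rho(\zeta)|+2\log\tfrac8\varepsilon+2\gamma ,
\]
and $2\gamma\le1$. For $\zeta\notin U$ the integral is $0$. So $\iint|G|\,dm\,dm\le\|\rho\|_1+m(V)(2\log\frac8\varepsilon+1)$, and Lemma~\ref{lem:fejer}(b) applied to $|G|$ gives (d) for large $N$.
\end{proof}

In (d) it matters that the bound of Lemma~\ref{lem:smooth} is $|\operatorname{Re}a|$ plus a constant that does not depend on $a$ or $\delta$. The values of $\rho$ on $E$ are typically very large, since $\rho$ carries mass of order one on a small set. The step only redistributes this mass and adds to it $O(\log\frac1\varepsilon)$ per unit of measure.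

\section{Iteration and the limit}\label{sec:limit}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\varepsilon_n=2^{-n-3}\varepsilon$. We construct admissible triples $(\rho_n,c_n,E_n)$ and open sets $V_n\supset E_n$ with $m(V_n)\le2^{-n}$. Start with $(\rho_0,c_0,E_0)=(-s,u,\mathbb T)$ and $V_0=\mathbb T$. Given stage $n$, apply Proposition~\ref{prop:step} with $V_n$, $\varepsilon_n$ and $\theta=2^{-n-1}$. The new set $E_{n+1}$ is a compact subset of $V_n$ of measure less than $2^{-n-1}$, so a small neighborhood $V_{n+1}$ of it satisfies $\overline{V_{n+1}}\subset V_n$ and $m(V_{n+1})\le2^{-n-1}$. Put $w_n=H[\rho_n]$ and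
\[
K=\bigcap_nV_n=\bigcap_n\overline{V_n},
\]
a compact set of measure $0$.

\emph{The function $c$.} By (b), $c_n\to c$ uniformly, $c:\mathbb T\to\mathbb T$ is continuous, and $\|c-u\|_\infty\le\sum3\varepsilon_n=\frac34\varepsilon<\varepsilon$.

\emph{The measure.} By (d),
\[
\|\rho_n\|_1\le|s|+\sum_{k\ge0}2^{-k}\Big(2\log\frac{64}\varepsilon+2k\log2+2\Big)<\infty
\]
for all $n$. So a subsequence of $\rho_n\,dm$ converges weak-$*$ to a finite real measure $\lambda$, and along it $w_n(z)\to H[\lambda](z)$ for each $z\in\mathbb D$. For $k\ge n$ we have $\operatorname{supp}\rho_k\subset E_k\subset V_n$, so $\lambda$ annihilates every continuous function supported in $\mathbb T\setminus\overline{V_n}$, and $|\lambda|(\mathbb T\setminus\overline{V_n})=0$. Hence $\lambda$ is carried by $K$. Let $\lambda=\nu-\mu$ be its Jordan decomposition. Then $\mu,\nu\in M_s^+$ are mutually singular and carried by $K$, and $\psi_\mu/\psi_\nu=e^{H[\lambda]}$ in $\mathbb D$.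

\emph{Boundary values.} Weak-$*$ convergence alone says nothing about boundary values; here we use the control (c) along entire radii. Let $\zeta\in\mathbb T\setminus K$. Then $\zeta\notin V_n$ for $n\ge n_0$, and by (c) the functions $r\mapsto w_n(r\zeta)$ converge uniformly on $[0,1]$. The limit is continuous on $[0,1]$ and equals $H[\lambda](r\zeta)$ for $r<1$. Therefore
\[
\lim_{r\to1}e^{H[\lambda](r\zeta)}=\lim_ne^{w_n(\zeta)}=\lim_nc_n(\zeta)=c(\zeta),
\]
where the middle equality holds because $\zeta\notin E_n$ for $n\ge n_0$. By (F3), $H[\lambda]$ is analytic at $\zeta$, so $\psi_\mu/\psi_\nu=c$ on $\mathbb T\setminus K$.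

\emph{Masses.} We have $\mu(\mathbb T)-\nu(\mathbb T)=-H[\lambda](0)$ and $w_0(0)=-s$, so by (c)
\[
|\mu(\mathbb T)-\nu(\mathbb T)-s|=|H[\lambda](0)-w_0(0)|\le\sum\varepsilon_n/8<\varepsilon<|s| .
\]
In particular $\lambda\ne0$. Both quotients lie in $C$, and $\mu-\nu$ has Jordan parts $\mu$ and $\nu$, so $\operatorname{supp}\mu=\operatorname{supp}\nu$ by Proposition~\ref{prop:necessary}. This set is not empty, so both measures are nonzero.
\end{proof}

\begin{remark}[the hypotheses]
The conditions $s\ne0$ and $\varepsilon<|s|$ enter only in the last paragraph, to exclude $\lambda=0$. The construction runs for $s=0$ as well, but it may then return nothing: for $s=0$, $u=1$, the choice $\rho_n=0$, $c_n=1$, $E_n=\emptyset$ ($n\ge1$) satisfies (a)--(d) at every step. The condition $\varepsilon<1$ is used only to have $\varepsilon_n\le\frac12$. The continuity of $u$ is used to freeze $c_0$ on short arcs, and it cannot be dropped, since a uniform limit of continuous functions $c$ is continuous.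
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Outer and inner vanishing measures and division in $H^\infty+C$},
\texttt{https://ems.press/content/serial-article-files/38025?nt=1}.

\bibitem{ransford}
Ransford, \emph{Potential Theory in the Complex Plane}.

\bibitem{sarason}
Sarason, \emph{Functions of vanishing mean oscillation}, Trans. AMS 207 (1975).

\end{thebibliography}
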